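# Roots of Kazhdan–Lusztig polynomials of uniform matroids

## 1. Do all roots tend to zero? Ranks three, four and five

For integers $m,d\ge 1$ let $U_{m,d}$ be the uniform matroid of rank $d$ on $n=m+d$ elements. Its Kazhdan–Lusztig polynomial, recalled below, has constant term $1$, while its other coefficients grow with $m$. Fix $d$ and let $m$ grow: what do the roots do? The first guess is that large coefficients against a fixed constant term push every root to $0$. To test this we need the definition.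

Let $M$ be a matroid with lattice of flats $L(M)$, rank function $\operatorname{rk}$, and characteristic polynomial $\chi_M(t)=\sum_{F\in L(M)}\mu(F)\,t^{\operatorname{rk}M-\operatorname{rk}F}$, where $\mu(F)$ is the Möbius function of $L(M)$ from the bottom flat to $F$. If $\operatorname{rk}M>0$, then $\chi_M(1)=\sum_F\mu(F)=0$. For a flat $F$, the localization $M_F$ is the matroid on $F$ with lattice of flats $\{G\in L(M):G\le F\}$, and the contraction $M^F$ has lattice of flats $\{G\in L(M):G\ge F\}$.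

**Definition.** The Kazhdan–Lusztig polynomial $P_M(t)$ (Elias–Proudfoot–Wakefield) is the unique assignment of a polynomial to each matroid such that

1. if $\operatorname{rk}M=0$, then $P_M(t)=1$;
2. if $\operatorname{rk}M>0$, then $\deg P_M(t)<\frac12\operatorname{rk}M$;
3. for every $M$, $t^{\operatorname{rk}M}P_M(t^{-1})=\sum_{F\in L(M)}\chi_{M_F}(t)P_{M^F}(t)$.

For $U_{m,d}$ the proper flats are the subsets $F$ with $|F|=j<d$, and $\operatorname{rk}F=j$. All subsets of such an $F$ are flats, so $M_F$ has a Boolean lattice and $\chi_{M_F}=(t-1)^j$. Contracting $F$ gives $M^F=U_{m,d-j}$, with the same $m$. For instance, in $U_{1,3}$ with $F=\{1,2\}$ we have $\chi_{M_F}=(t-1)^2$ and $M^F=U_{1,1}$. Fix $m$, write $P_{(d)}=P_{U_{m,d}}$ and $\chi_d=\chi_{U_{m,d}}$. Condition 3 becomes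
$$t^dP_{(d)}(t^{-1})=\chi_d(t)+\sum_{j=0}^{d-1}\binom nj(t-1)^jP_{(d-j)}(t). \tag{1}$$
The Möbius function at a $j$-subset with $j<d$ is $(-1)^j$, and the value at the top flat is fixed by $\chi_d(1)=0$. So
$$\chi_d(t)=\sum_{j=0}^{d-1}(-1)^j\binom nj\,(t^{d-j}-1). \tag{2}$$

Now read off coefficients. The $j$-th summand in (1) has degree less than $j+\frac{d-j}2=d-\frac{d-j}2$. Hence $[t^d]$ of the right side comes only from $\chi_d$, and $P_{(d)}(0)=1$. In particular $P_{(1)}=P_{(2)}=1$, as both are constants. Let $d\ge3$ and compare $[t^{d-1}]$. The summands with $j\le d-2$ have degree less than $d-1$, the summand $j=d-1$ contributes $\binom n{d-1}$, and $\chi_d$ contributes $-n$. So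
$$[t^1]P_{U_{m,d}}=\binom n{d-1}-n\qquad(d\ge 3). \tag{3}$$

In rank $3$ this gives $P_{U_{m,3}}=1+\frac{m(m+3)}2t$, with root $-\frac{2}{m(m+3)}$. In rank $4$ it gives $P_{U_{m,4}}=1+\frac{m(m+4)(m+5)}6t$, with root $-\frac6{m(m+4)(m+5)}$. In both ranks the single root increases to $0$, and the guess survives.

In rank $5$ there are two roots. By (3), with $n=m+5$, the linear coefficient is $\frac{m(m+5)(m^2+9m+26)}{24}$. For the quadratic coefficient compare $[t^3]$ in (1). The terms $j=4,3,2$ give $-4\binom n4$, $\binom n3$ and $\binom n2\frac{m(m+3)}2$, the terms $j=0,1$ have degree at most $2$, and $\chi_5$ gives $\binom n2$. So the coefficient is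
$$\binom n2\Big[-\tfrac{(m+3)(m+2)}3+\tfrac{m+3}3+1+\tfrac{m(m+3)}2\Big]=\binom{m+5}2\frac{m(m+1)}6 .$$
Thus $P_{U_{1,5}}=1+9t+5t^2$, $P_{U_{2,5}}=1+28t+21t^2$, $P_{U_{3,5}}=1+62t+56t^2$, $P_{U_{4,5}}=1+117t+120t^2$. The roots are, rounded:

| $m$ | largest root | second root |
|---|---|---|
| 1 | $-0.1190$ | $-1.6810$ |
| 2 | $-0.0367$ | $-1.2966$ |
| 3 | $-0.0164$ | $-1.0908$ |
| 4 | $-0.0086$ | $-0.9664$ |

Both roots move to the right, but the sum of the roots is
$$-\frac{m^2+9m+26}{2(m+1)(m+4)}\longrightarrow-\frac12,$$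
so they cannot both tend to $0$. The first guess is wrong from rank $5$ on. All non-constant coefficients grow at the *same* rate $m^{4}$. Divided by $m^4$, the polynomial tends to $\frac1{24}t(1+2t)$. One root goes to $0$, and the other goes to $-\frac12$, which is the root of $P_{U_{1,3}}=1+2t$.

## 2. The interlacing theorem and its refinements

The corrected guess is Conjecture 4.5 of "Kazhdan-Lusztig Polynomials Of Matroids And Their Roots". Let $D=\lfloor (d-1)/2\rfloor$, the degree of $P_{U_{m,d}}$ (this will come out of Proposition 5), and let $r_{1,m,d}\ge r_{2,m,d}\ge\cdots$ be the roots, counted with multiplicity.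

**Conjecture 4.5.** For $d\ge 3$ and $1\le k\le D$, $r_{k,m,d}<r_{k,m+1,d}$, and $\lim_{m\to\infty}r_{k,m,d}$ equals $0$ if $k=1$ and $r_{k-1,1,d-2}$ otherwise. The statement is understood to include that all roots of $P_{U_{m,d}}$ are real.

The conjecture is true. It is contained in the first of the following two theorems.

**Theorem A.** Let $d\ge3$, $m\ge1$. All roots of $P_{U_{m,d}}$ are real, negative and simple, and
$$r_{k,m,d}<r_{k,m+1,d}\ (1\le k\le D),\qquad r_{k,m+1,d}<r_{k-1,m,d}\ (2\le k\le D).$$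
Moreover $\lim_m r_{1,m,d}=0$ and $\lim_m r_{k,m,d}=r_{k-1,1,d-2}$ for $2\le k\le D$. In particular Conjecture 4.5 holds.

**Theorem B.** Let $d\ge3$.
(i) $r_{k,1,d}\le r_{k,m,d}<r_{k-1,1,d-2}<r_{k-1,1,d}$ for all $m\ge1$, $2\le k\le D$, and the upper bound $r_{k-1,1,d-2}$ is sharp (it is the supremum over $m$).
(ii) For $1\le m<M$: $r_{k,m,d}<r_{k,M,d}$ for all $k$, and $r_{k,M,d}<r_{k-1,m,d}$ for $k\ge2$.
(iii) Writing $P_m=P_{U_{m,d}}$: every real linear combination of $P_m,P_M$, and every finite nonnegative combination of the $P_m$ ($m\ge1$), is real-rooted or $0$.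
(iv) $m^{d-1}r_{1,m,d}\to-(d-1)!$ as $m\to\infty$.

Throughout, $d$ is fixed unless we say otherwise, and
$$P_m=P_{U_{m,d}},\quad n=m+d,\quad N=d-1,\quad V_i=\binom{d-1-i}{i},\quad v(t)=\sum_{i=0}^DV_it^i,\quad \theta=t\frac{d}{dt}.$$
Note that $V_i>0$ for $0\le i\le D$ and $\theta t^i=it^i$. "Real-rooted" means nonzero with only real roots, nonzero constants included. For a real-rooted $f$ the roots are $r_1(f)\ge r_2(f)\ge\cdots$ with multiplicity. By Hurwitz's theorem, a coefficientwise limit of real-rooted polynomials of bounded degree is real-rooted or $0$: a nonreal root of a nonzero limit would be approached by nonreal roots.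

## 3. Interlacing and real pencils

Theorem A says that the roots of $P_m$ and $P_{m+1}$ alternate. Here is the notion and its link to linear combinations.

**Definition.** For real-rooted $f,g$ of degree $D$ with positive leading coefficients, $g\preceq f$ means
$$r_D(g)\le r_D(f)\le r_{D-1}(g)\le\dots\le r_2(f)\le r_1(g)\le r_1(f). \tag{4}$$

For example $(t+2)(t+4)\preceq(t+1)(t+3)$. In contrast, $f=t^2-1$ and $g=t^2-4$ are not related by $\preceq$ in either order, and correspondingly $2f-g=t^2+2$ has no real root.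

**Sign rule.** If $g\preceq f$, then for $1\le k\le D$
$$(-1)^{k-1}g(r_k(f))\ge0,\qquad(-1)^kf(r_k(g))\ge0. \tag{5}$$
For the first, consider $\prod_j(r_k(f)-r_j(g))$. For $j\le k-1$ we have $r_k(f)\le r_{k-1}(g)\le r_j(g)$, which gives $k-1$ factors $\le0$. For $j\ge k$ we have $r_k(f)\ge r_k(g)\ge r_j(g)$. For the second, $r_k(g)-r_j(f)$ is $\le0$ for $j\le k$ and $\ge0$ for $j\ge k+1$, since then $r_j(f)\le r_{k+1}(f)\le r_k(g)$.

**Lemma 1.** Let $\deg F\le D$, $D\ge1$, and suppose there are $\epsilon=\pm1$ and reals $\rho_1>\dots>\rho_D$ with $\epsilon(-1)^{k-1}F(\rho_k)\ge0$ for all $k$. Then $F$ is real-rooted or $0$.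

*Proof.* Interpolate a polynomial $G$ with $\deg G<D$ and $\epsilon(-1)^{k-1}G(\rho_k)>0$ for all $k$. For $\delta>0$ the polynomial $F+\delta G$ has strictly alternating signs at the $D$ points. So it is nonzero, has degree at most $D$, and has at least $D-1$ real roots. At most one root is left, and nonreal roots come in conjugate pairs. So all roots are real. Let $\delta\to0$. $\square$

The lemma is additive: if several polynomials have the weak sign pattern at the same points $\rho_k$, so does their sum. The whole proof rests on this.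

**Lemma 2 (Hermite–Kakeya–Obreschkoff).** Let $f,g$ be real polynomials of degree $D$ with positive leading coefficients. All real combinations $\alpha f+\beta g$ are real-rooted or $0$ if and only if $f,g$ are real-rooted and $f\preceq g$ or $g\preceq f$.

*Proof.* **Step 1: removal of common factors.** This step reduces to coprime $f,g$. The relation $g\preceq f$ says that the roots form a weakly decreasing chain of types $f,g,f,g,\dots,f,g$. If $c$ is a common root, the entries equal to $c$ form a consecutive block containing both types, hence two adjacent entries of different types. Deleting these two leaves a chain of the same kind. Conversely a value $c$ can be inserted into both root lists: at its place in the chain insert the pair $(f,g)$ if an even number of entries precede it, and $(g,f)$ if an odd number do. On the other side, if all combinations of $f,g$ are real-rooted or $0$, the same holds after division by the common factor, and conversely after multiplication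 by a real-rooted common factor. So assume that $f,g$ are coprime, of degree $D'$. If $D'=0$ there is nothing to prove. Let $D'\ge1$.

**Step 2: interlacing gives real-rooted combinations.** Say $g\preceq f$. With no common roots the chain is strict, so the $r_k(g)$ are $D'$ distinct points and $(-1)^kf(r_k(g))>0$. At these points $\alpha f+\beta g$ equals $\alpha f$. So for $\alpha\ne0$ it alternates in sign, and Lemma 1 applies. For $\alpha=0$ the claim is clear.

**Step 3: the converse.** The aim is to show that $R=f/g$ is monotone between its poles. Taking $\alpha$ or $\beta$ zero, $f,g$ are real-rooted. Let $\operatorname{Im}z>0$. Then $g(z)\neq0$. Also $R(z)\notin\mathbb R$: if $R(z)=\lambda$ were real, $f-\lambda g$ would have the nonreal root $z$, and it is nonzero by coprimality and $D'\ge1$. So $\operatorname{Im}R$ has constant sign on the upper half plane, and $\operatorname{Im}(1/R)$ has the opposite sign there. If $R$ is finite at a real $x_0$, write $R(z)=R(x_0)+c_l(z-x_0)^l+\cdots$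 with $c_l\ne0$ real. On a small upper half circle the argument of $(z-x_0)^l$ runs through $(0,l\pi)$, so constancy of the sign of $\operatorname{Im}R$ forces $l=1$ and fixes the sign of $c_1$. Hence $R'$ is nonzero and of constant sign at all real non-poles. The same argument for $1/R$ shows that the poles of $R$ are simple. So there are $D'$ poles, and between two consecutive ones $R$ is strictly monotone and runs from $\mp\infty$ to $\pm\infty$. It has exactly one zero, a simple one, in each of the $D'-1$ gaps. The remaining zero of $f$ lies above all poles, which gives $g\preceq f$, or below all poles, which gives $f\preceq g$. $\square$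

So we must show that the whole pencil spanned by $P_m$ and $P_{m+1}$ consists of real-rooted polynomials.

## 4. Diagonal operators that keep roots real

**Lemma 3.** Let $f$ be real-rooted.
(i) $(\theta+\beta)f$, $\beta\ge0$, is real-rooted or $0$.
(ii) If $b>\deg f$, then $(b-\theta)f$ is real-rooted of the same degree. A nonzero root of $f$ of multiplicity $l$ becomes one of multiplicity $l-1$, all other nonzero roots are simple, and the multiplicity of $0$ is unchanged. If all roots of $f$ are negative and simple, the same holds for $(b-\theta)f$, and $r_k((b-\theta)f)<r_k(f)$ for all $k$.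
(iii) The maps $\sum f_it^i\mapsto\sum\frac{f_i}{(i+w)!}t^i$ (integer $w\ge0$) and $\sum f_it^i\mapsto\sum\frac{f_i}{(e-i)!}t^i$ (integer $e\ge\deg f$) send $f$ to a real-rooted polynomial.

*Proof.* (i) Write $f=t^sg$ with $g(0)\ne0$. Then $(\theta+\beta)f=t^s(\theta+\beta')g$ with $\beta'=\beta+s$. If $\beta'=0$, this is $tg'$, and Rolle's theorem suffices. Let $\beta'>0$. On $(0,\infty)$ we have $(t^{\beta'}g)'=t^{\beta'-1}(\theta+\beta')g$. Suppose $g$ has $q$ distinct positive roots, of total multiplicity $p$. Rolle between consecutive ones, and between $0$ (where $t^{\beta'}g$ vanishes) and the smallest, gives $q$ new zeros of $(\theta+\beta')g$. The old roots survive with multiplicity lowered by one, in total $p-q$. So there are $p$ positive zeros. The same holds on $(-\infty,0)$ with $|t|^{\beta'}g$. The total is $\deg g=\deg(\theta+\beta')g$, so all roots are real.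

(ii) For $t\ne0$ we have $(|t|^{-b}f)'=-|t|^{-b}t^{-1}(b-\theta)f$, and $|t|^{-b}f\to0$ at $\pm\infty$. If $f$ has $q$ distinct positive roots of total multiplicity $p$, Rolle between consecutive ones and between the largest and $+\infty$ gives $q$ new zeros. With the old ones there are at least $p$ positive zeros, and similarly for negative roots, using $-\infty$. If $f=t^sg$ with $g(0)\ne0$, then $(b-\theta)f=t^s(b-s-\theta)g$, whose second factor has constant term $(b-s)g(0)\neq0$ and degree $\deg g$. The counts add up to $\deg g$, so every estimate is exact. This gives the multiplicities. If all roots are negative and simple, exactly one new root lies in each $(r_{k+1}(f),r_k(f))$ and one in $(-\infty,r_{\deg f}(f))$.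

(iii) Gauss's formula $\frac1{\Gamma(z)}=\lim_J\frac{z(z+1)\cdots(z+J)}{J!\,J^z}$ gives
$$\tfrac1{(i+w)!}=\lim_J\tfrac{J^{-(i+w+1)}}{J!}\prod_{j=0}^J(i+w+1+j),\qquad\tfrac1{(e-i)!}=\lim_J\tfrac{J^{-(e-i+1)}}{J!}\prod_{j=0}^J(e+1+j-i).$$
The factors $J^{\mp i}$ are positive scalings of $t$. The products are compositions of operators from (i), respectively from (ii) with $b=e+1+j>\deg f$. So the maps are limits of maps that keep $f$ real-rooted or send it to $0$. The limit is nonzero since all multipliers are nonzero. $\square$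

**Consequence of Lemma 3.** If $f$ is real-rooted of degree $\le D$ and $b_1,\dots,b_D>D$, then all nonzero roots of $\prod_{j=1}^D(b_j-\theta)f$ are simple. Indeed, each factor lowers the multiplicities of the old nonzero roots by one and creates only simple new ones.

**Lemma 4.** Let $D\ge1$ and let $\mathcal Tt^i=\tau(i)t^i$, with $\tau\ge0$ on $\{0,\dots,D\}$ and $\tau(D),\tau(D-1)>0$, map real-rooted polynomials of degree $\le D$ to real-rooted polynomials or $0$. Let $f,g$ have degree $D$ and positive leading coefficients, with $g\preceq f$ and $f,g$ not proportional. Then $\mathcal Tg\preceq\mathcal Tf$.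

*Proof.* By Lemma 2 all combinations of $f,g$ are real-rooted or $0$. Hence so are all combinations of $\mathcal Tf,\mathcal Tg$, which have degree $D$ and positive leading coefficients. By Lemma 2 again, $\mathcal Tg\preceq\mathcal Tf$ or $\mathcal Tf\preceq\mathcal Tg$. Since $r_k(g)\le r_k(f)$ for all $k$ and the root lists differ, the sum of the roots $-f_{D-1}/f_D$ of $f$ is strictly larger than that of $g$. Applying $\mathcal T$ multiplies both sums by $\tau(D-1)/\tau(D)>0$, so the sum for $\mathcal Tf$ is strictly larger. This excludes $\mathcal Tf\preceq\mathcal Tg$. $\square$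

## 5. A closed formula for the coefficients

**Proposition 5.** $P_m(t)=\sum_{i=0}^DV_i\binom ni a_i(m)t^i$ with
$$a_x(m)=\frac1{x+1}+\sum_{h=1}^{m-1}\binom{d-x+h}h\frac{x}{(x+h)(x+h+1)} .$$

As a check, for $d=5$, $i=2$ the $h$-th summand is $\binom{3+h}3\frac2{(h+2)(h+3)}=\frac{h+1}3$. So $a_2(m)=\frac13\sum_{h=0}^{m-1}(h+1)=\frac{m(m+1)}6$, in agreement with Section 1.

*Proof.* **Step 1: an antisymmetric form of the recursion.** We want a relation in which the unknown can be read off from its low-degree half. Fix $m$ and let $d\ge1$ vary, with $n=m+d$. With $a=d-j$ and $\binom n{d-a}=\binom n{m+a}$, (2) reads $\chi_d=\sum_{a=1}^d(-1)^{d-a}\binom n{m+a}(t^a-1)$. Put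
$$\Phi(t,x)=\sum_{d\ge1}P_{(d)}\frac{x^{m+d}}{(m+d)!},\qquad \Xi=\sum_{d\ge1}\chi_d\frac{x^{m+d}}{(m+d)!}=e^{-x}\sum_{a\ge0}(t^a-1)\frac{x^{m+a}}{(m+a)!}$$
(the term $a=0$ is zero). The sum in (1) is a binomial convolution, so (1) becomes
$$t^{-m}\Phi(t^{-1},tx)=\Xi+e^{(t-1)x}\Phi(t,x).$$
Let $\Psi=e^{-x}\Phi=\sum_{d\ge1}\Psi_d\frac{x^{m+d}}{(m+d)!}$. Each $\Psi_d$ is a combination of the $P_{(e)}$ with $e\le d$, so $\deg\Psi_d<d/2$. Multiplying by $e^{-tx}$ turns the left side into $t^{-m}\Psi(t^{-1},tx)$ and the last term into $\Psi(t,x)$. Hence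
$$t^d\Psi_d(t^{-1})-\Psi_d(t)=E_d(t),\qquad\sum_dE_d\frac{x^{m+d}}{(m+d)!}=e^{-tx}\,\Xi .$$

**Step 2: the coefficients of $\Psi_d$.** Completing the exponential series,
$$e^{-tx}\Xi=e^{-(1+t)x}\Big[t^{-m}\Big(e^{tx}-\sum_{k<m}\tfrac{(tx)^k}{k!}\Big)-e^x+\sum_{k<m}\tfrac{x^k}{k!}\Big]=t^{-m}e^{-x}-e^{-tx}+e^{-(1+t)x}\sum_{k<m}(1-t^{k-m})\tfrac{x^k}{k!}.$$
All powers in $t^d\Psi_d(t^{-1})$ exceed $d/2$, so $[t^i]\Psi_d=-[t^i]E_d$ for $0\le i<d/2$. The first two terms contribute to $E_d$ only the powers $t^{-m}$ and $t^n$, which are irrelevant here. So for $0\le i<d/2$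
$$[t^i]\Psi_d=-\sum_{k<m}\binom nk(-1)^{n-k}\Big[\binom{n-k}i-\binom{n-k}{i+m-k}\Big].$$

**Step 3: back to $P_{(d)}$.** Since $\Phi=e^x\Psi$, we have $P_{(d)}=\sum_{e\le d}\binom n{e+m}\Psi_e$. Let $c_i=[t^i]P_{(d)}$, $0\le i\le D$. Only $e$ with $i<e/2$, that is $2i+1\le e\le d$, contribute. We use the multinomial identity
$$\binom n{e+m}\binom{e+m}k\binom{e+m-k}{i'}=\binom nk\binom{n-k}{i'}\binom{n-k-i'}{e+m-k-i'},\quad i'\in\{i,\,i+m-k\},$$
and $\sum_{q\ge q_0}(-1)^q\binom Qq=(-1)^{q_0}\binom{Q-1}{q_0-1}$ for $Q,q_0\ge1$.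

For $i'=i$ put $q=e+m-k-i$, $q_0=i+1+m-k$, $Q=n-k-i$. Here $(-1)^{e+m-k}=(-1)^{q+i}$. With the leading minus sign, the sum over $e$ is $(-1)^{m-k}\binom nk\binom{n-k}i\binom{n-k-i-1}{i+m-k}$, and the last factor equals $\binom{n-k-i-1}{d-2i-1}$.

For $i'=i+m-k$ put $q=e-i$, $q_0=i+1$, $Q=d-i$. Here $(-1)^{e+m-k}=(-1)^{q+i+m-k}$. The two minus signs cancel, and the sum over $e$ is $-(-1)^{m-k}\binom nk\binom{n-k}{d-i}\binom{d-i-1}i$, where we used $\binom{n-k}{i+m-k}=\binom{n-k}{d-i}$.

Thus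
$$c_i=\sum_{k=0}^{m-1}(-1)^{m-k}\binom nk\Big[\binom{n-k}i\binom{n-k-i-1}{d-2i-1}-\binom{n-k}{d-i}\binom{d-i-1}i\Big].$$

**Step 4: factoring out $V_i\binom ni$.** Let $p=d-i$, $r=d-2i-1$. In the first part use $\binom nk\binom{n-k}i=\binom ni\binom{p+m}k$ and put $k=m-1-l$, so that $n-k-i-1=p+l$ and $(-1)^{m-k}=-(-1)^l$. In the second part use $\binom nk\binom{n-k}{d-i}=\binom n{d-i}\binom{m+i}k$ and $\sum_{k<m}(-1)^{m-k}\binom{m+i}k=-\binom{m+i-1}{m-1}$. Moreover
$$\binom n{d-i}\binom{m+i-1}{m-1}=\frac{n!}{(d-i)!\,m!\,i!}\cdot\frac m{m+i}=\binom ni\binom{p+m}m\frac m{m+i}.$$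
This gives
$$\frac{c_i}{V_i\binom ni}=\frac{T_m}{V_i}+\binom{p+m}m\frac m{m+i},\qquad T_m=-\sum_{l=0}^{m-1}(-1)^l\binom{p+m}{m-1-l}\binom{p+l}r .$$

**Step 5: increments in $m$.** The sum $T_m$ has no evident closed form, but its increment does. Now $d$ and $i$ are fixed. By Pascal's rule $\binom{p+m+1}{m-l}-\binom{p+m}{m-1-l}=\binom{p+m}{m-l}$, and since $p-r=i+1$,
$$T_{m+1}-T_m=-\sum_{l=0}^m(-1)^l\binom{p+m}{m-l}\binom{p+l}r=-\frac{(p+m)!}{r!\,(m+i+1)!}\sum_{l=0}^m(-1)^l\binom{m+i+1}{m-l}.$$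
The last sum is $\binom{m+i}m$, and $V_i=\frac{(p-1)!}{i!\,r!}$. So
$$T_{m+1}-T_m=-\frac{(p+m)!}{r!\,i!\,m!\,(m+i+1)}=-V_i\binom{p+m}m\frac p{m+i+1}.$$
Since $\binom{p+m+1}{m+1}\frac{m+1}{m+1+i}=\binom{p+m}m\frac{p+m+1}{m+1+i}$, the increment of $c_i/(V_i\binom ni)$ from $m$ to $m+1$ is
$$\binom{p+m}m\Big[-\tfrac p{m+i+1}+\tfrac{p+m+1}{m+1+i}-\tfrac m{m+i}\Big]=\binom{p+m}m\frac i{(m+i)(m+i+1)},$$
which is the summand $h=m$ of the claimed formula. For $m=1$, $T_1=-\binom pr=-V_i\frac p{i+1}$, so the value is $-\frac p{i+1}+\frac{p+1}{i+1}=\frac1{i+1}$. $\square$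

All coefficients $c_0(m),\dots,c_D(m)$ of $P_m$ are positive, so $\deg P_m=D$. Moreover $c_0=1$, and $c_1(m)=(d-2)\,n\,a_1(m)$ is strictly increasing in $m$ when $d\ge3$.

## 6. The polynomial $N_m$, and where factoring it stops

Put $N_m(x)=a_x(m)\prod_{k=1}^m(x+k)$. The poles of $a_x(m)$ in $x$ are simple and lie in $\{-1,\dots,-m\}$, and the $h$-th summand contributes degree at most $m+h-1$. So $N_m$ is a polynomial of degree at most $2m-2$, and
$$[t^i]P_m=\frac{n!\,V_i\,N_m(i)}{(n-i)!\,(i+m)!}. \tag{6}$$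

The first thing to try is to build $P_m$ from $v=\sum V_it^i$ by the operators of Lemma 3. For $d\ge 3$ the polynomial $v$ is real-rooted: put $t=-\frac1{4\cos^2\psi}$ with $\psi\in[0,\pi/2)$. By the Chebyshev identity
$$(2\cos\psi)^Nv(t)=\sum_i(-1)^i\binom{N-i}i(2\cos\psi)^{N-2i}=\frac{\sin d\psi}{\sin\psi} \tag{7}$$
(read at $\psi=0$ as a limit), $v$ has the $D$ roots $-\frac1{4\cos^2(k\pi/d)}$, $1\le k\le D$. The factorials in (6) are harmless by Lemma 3(iii). If $N_m$ has only real zeros, all negative or larger than $D$, then multiplying the coefficients by $N_m(i)$ is, up to sign, a composition of operators $\theta+\beta$ and $b-\theta$, and $P_m$ is real-rooted.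

This works for $m=1$, where $N_1=1$. It works for $m=2$: $N_2(x)=2+(d+2)x-x^2=(x+\beta)(b-x)$ with $b\beta=2$ and $b-\beta=d+2$, so $\beta>0$ and $b>d+2$. It stops at $m=3$, $d=5$, where
$$2N_3(x)=x^4-14x^3+37x^2+88x+12=(x^2-7x-6)^2+4x-24 .$$
For $x>6$ this is positive. On $[0,6]$ we have $x^2-7x-6\le-6$, so it is at least $36-24>0$. Thus $N_3$ has no zero in $[0,\infty)$. By Descartes' rule for $2N_3(-x)=x^4+14x^3+37x^2-88x+12$ it has at most two negative zeros. So at least two of its four zeros are nonreal, and the criterion does not apply. (The polynomial $1+62t+56t^2$ does have real roots; it is the argument that stops.) Nor would this approach touch the combinations of $P_m$ and $P_{m+1}$ that Lemma 2 asks for.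

What remains available are exact values of $N_m$ at two rows of integers.

**Lemma 6.**
(a) $N_m(-k)=(-1)^kk!(m-k)!\binom{d+2k-1}k$ for $0\le k\le m-1$.
(b) $N_m(d+k)=\prod_{j=1}^m(d+k+j)\big/\binom{d+2k}k$ for $1\le k\le m$.
(c) $N_{m+1}(x)=(x+m+1)N_m(x)+\binom{n-x}m\,x(x+1)\cdots(x+m-1)$.

*Proof.* (a) For $k=0$: $a_0(m)=1$ and $N_m(0)=m!$. Let $1\le k\le m-1$. The residue of $a_x(m)$ at $x=-k$ is the sum of $-k\binom{d+2k}k$ (from $h=k$) and $k\binom{d+2k-1}{k-1}$ (from $h=k-1$ if $k\ge2$; for $k=1$ from $\frac1{x+1}$, with residue $1$). The total is $-k\binom{d+2k-1}k$. Multiply by $\prod_{1\le j\le m,\,j\ne k}(j-k)=(-1)^{k-1}(k-1)!(m-k)!$.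

(b) Put $w=d+k$. Then $\binom{d-w+h}h=\binom{h-k}h=(-1)^h\binom{k-1}h$, which vanishes for $h\ge k$. The term $\frac1{w+1}=\frac w{w(w+1)}$ plays the role of $h=0$. With $\frac1{(w+h)(w+h+1)}=\int_0^1s^{w+h-1}(1-s)\,ds$,
$$a_w(m)=\sum_{h=0}^{k-1}(-1)^h\binom{k-1}h\frac w{(w+h)(w+h+1)}=w\int_0^1s^{w-1}(1-s)^k\,ds=\frac{w!\,k!}{(w+k)!}=\frac1{\binom{d+2k}k}.$$

(c) Multiply $a_x(m+1)-a_x(m)=\binom{n-x}m\frac x{(x+m)(x+m+1)}$ by $\prod_{k=1}^{m+1}(x+k)$. $\square$

Values at the points $-k$ and $d+k$ are exactly what a partial fraction expansion with poles at these points needs. So instead of factoring $N_m$ we expand it. A term $\frac1{x+\beta}$ only cancels a factor $x+\beta$, so it leads to operators of Lemma 3. A term $\frac1{d+k-x}$ is not of that kind, and the next section is about the polynomials $\sum_i\frac{V_it^i}{d+k-i}$. They are averages over one interlacing family $Q_x$, with $k$ entering only through the weight. Every term of the expansion can then be compared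 with one polynomial at one set of points, as Lemma 1 requires.

## 7. An interlacing family $Q_x$ that represents $1/(d+k-i)$

In this section and the next assume $d\ge5$, so $D\ge2$. Keep $t=-\frac1{4\cos^2\psi}$, $\psi\in[0,\pi/2)$. Then $t$ decreases as $\psi$ increases, $\frac{dt}{d\psi}=2t\tan\psi$, and $\theta=\frac12\cot\psi\frac d{d\psi}$ for $\psi>0$.

**Definition.** For $x\in[0,1]$ and $y=1-x$, let $Q_x$ be the polynomial of degree $\le D$ with
$$(2\cos\psi)^NQ_x(t)=\sum_{j=0}^Nx^{N-j}y^j\cos((N-2j)\psi). \tag{8}$$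

It exists because the right side is a combination of the functions $(2\cos\psi)^{N-2i}=(-1)^i(2\cos\psi)^Nt^i$, $0\le i\le D$. Clearly $Q_x=Q_{1-x}$. Only $j=0,N$ contribute to $(2\cos\psi)^N$, so $Q_x(0)=\frac12(x^N+y^N)>0$. By (7), $\frac{\sin d\psi}{\sin\psi}=\sum_j\cos((N-2j)\psi)$ gives $Q_{1/2}=2^{-N}v$.

For $d=5$ and $w=xy$, expanding the cosines gives
$$Q_x=\big(\tfrac12-2w+w^2\big)+\big(2-\tfrac{17}2w+5w^2\big)t+(1-5w+5w^2)t^2 .$$
At $x=\frac12$ this is $\frac1{16}(1+3t+t^2)=\frac1{16}v$, with roots about $-0.38,-2.62$. At $x=1$ it is $\frac12+2t+t^2$, with roots about $-0.29,-1.71$.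

**Lemma 7.** For integers $k\ge1$: $\displaystyle\sum_{i=0}^D\frac{V_it^i}{d+k-i}=\binom{d+2k}k\int_0^1(x(1-x))^kQ_x(t)\,dx.$

For $d=5$, $k=1$ we can check it by $\int w=\frac16$, $\int w^2=\frac1{30}$, $\int w^3=\frac1{140}$. The right side is $7\big[\frac1{28}t^2+\frac{36}{420}t+\frac{10}{420}\big]=\frac14t^2+\frac35t+\frac16$, as it should be.

*Proof.* Multiply by $(2\cos\psi)^N$ and compare the coefficients of $e^{\mathrm i(N-2j)\psi}$. Both sides are even in $\psi$, so take $j\le N/2$. On the left, $(2\cos\psi)^{N-2i}$ contributes $\binom{N-2i}{j-i}$, and $V_i\binom{N-2i}{j-i}=\binom ji\binom{N-i}j$. So the coefficient is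
$$\sum_{i=0}^j(-1)^i\binom ji\frac{\binom{N-i}j}{A-i},\qquad A=d+k .$$
Write $\binom{N-z}j=\binom{N-A}j+(A-z)q(z)$ with $\deg q<j$ ($q=0$ if $j=0$). The $q$-part contributes $\sum_i(-1)^i\binom jiq(i)=0$, a $j$-th difference of a polynomial of degree less than $j$. Also $\binom{N-A}j=\binom{-(k+1)}j=(-1)^j\binom{k+j}j$, and
$$\sum_i(-1)^i\binom ji\frac1{A-i}=(-1)^j\int_0^1s^{A-j-1}(1-s)^jds=(-1)^j\frac{(A-j-1)!\,j!}{A!}.$$
Since $A-j-1=N+k-j$, the coefficient on the left is
$$\frac{(k+j)!\,(N+k-j)!}{k!\,(d+k)!}=\binom{d+2k}k\int_0^1x^{N-j+k}y^{j+k}dx,$$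
by the Beta integral with denominator $(N+2k+1)!=(d+2k)!$. On the right, the coefficient of $e^{\mathrm i(N-2j)\psi}$ in $(2\cos\psi)^NQ_x$ is $\frac12(x^{N-j}y^j+x^jy^{N-j})$ (also for $j=N/2$). Integrated against the symmetric weight $(xy)^k$ it gives the same value. $\square$

**A closed form of $Q_x$.** To locate the roots we sum (8). Put $\mu=(x-y)(x^d-y^d)$, $\nu=x^d+y^d$, and $\Delta=1-4xy\cos^2\psi=|xe^{\mathrm i\psi}-ye^{-\mathrm i\psi}|^2$. Summing the geometric series, for $\Delta\ne0$,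
$$(2\cos\psi)^NQ_x=\mathrm{Re}\frac{x^de^{\mathrm id\psi}-y^de^{-\mathrm id\psi}}{xe^{\mathrm i\psi}-ye^{-\mathrm i\psi}}=\frac H\Delta,\qquad H=\mu\cos\psi\cos d\psi+\nu\sin\psi\sin d\psi. \tag{9}$$
Indeed, after multiplying numerator and denominator by $xe^{-\mathrm i\psi}-ye^{\mathrm i\psi}$, the real part of the numerator is $(x^{d+1}+y^{d+1})\cos(d-1)\psi-(x^dy+xy^d)\cos(d+1)\psi$. Expand the cosines: the coefficient of $\cos\psi\cos d\psi$ is $x^{d+1}+y^{d+1}-x^dy-xy^d=\mu$, and that of $\sin\psi\sin d\psi$ is $(x+y)(x^d+y^d)=\nu$. For $\psi\in(0,\pi/2)$ always $\Delta>0$.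

For $1\le k\le D$ let $U_k$ be the point $t$ with $\psi=\frac{k\pi}d$ (these are the roots of $v$), and $T_k$ the point $t$ with $\psi=\tau_k=\frac{(k-1/2)\pi}N$.

**Lemma 8.** Let $\frac12\le x\le1$.
(a) $Q_x$ has exactly $D$ roots. They are simple and negative, with $U_k\le r_k(Q_x)\le T_k$, where $T_k<U_{k-1}$ for $2\le k\le D$. All coefficients of $Q_x$ are positive, and $r_k(Q_x)$ is strictly increasing in $x$. Hence $Q_x\preceq Q_{x'}$ for $\frac12\le x<x'\le1$, and these are not proportional.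
(b) For $\beta\ge0$: $v\preceq(\theta+\beta)Q_x$, and these are not proportional; $(\theta+\beta)Q_x$ has degree $D$ and positive leading coefficient.

*Proof.* (a) **Step 1: one root in each of $D$ disjoint intervals.** The quotient $\eta=\mu/\nu=(x-y)\frac{x^d-y^d}{x^d+y^d}$ increases strictly from $0$ (at $x=\frac12$) to $1$ (at $x=1$). For $\psi\in(0,\pi/2)$ the zeros of $Q_x$ are those of
$$h_\eta=\eta\cos\psi\cos d\psi+\sin\psi\sin d\psi=\eta h_1+(1-\eta)h_0,\qquad h_0=\sin\psi\sin d\psi,\quad h_1=\cos N\psi .$$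
We have $\tau_k<\frac{k\pi}d$, because this says $(k-\frac12)d<k(d-1)$, that is $k<d/2$. We have $\frac{k\pi}d<\tau_{k+1}$ for $k\ge1$, because this says $k(d-1)<(k+\frac12)d$. All these points are below $\pi/2$. Now $h_0$ vanishes at $\frac{k\pi}d$ and $h_1$ at $\tau_k$. Let $0<\eta<1$. Then $h_\eta(\frac{k\pi}d)=\eta(-1)^k\cos\frac{k\pi}d$ has sign $(-1)^k$. Since $\cos N\tau_k=0$, $\sin d\tau_k=\sin N\tau_k\cos\tau_k$, so $h_\eta(\tau_k)=(1-\eta)\sin\tau_k\cos\tau_k\sin N\tau_k$ has sign $(-1)^{k-1}$. So $h_\eta$ has a zero $\psi_k(\eta)$ in each of the disjoint intervals $(\tau_k,\frac{k\pi}d)$. Put $\psi_k(0)=\frac{k\pi}d$ and $\psi_k(1)=\tau_k$. In all cases we get $D$ distinct negative roots of the nonzero polynomial $Q_x$ of degree $\le D$. Hence these are all roots, they are simple, and there is exactly one in each interval. As $t$ decreases in $\psi$, $U_k\le r_k(Q_x)\le T_k$, and $T_k<U_{k-1}$. Since $Q_x(0)>0$ and all roots are negative, all coefficients are positive.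

**Step 2: the roots move right with $x$.** Let $0\le\eta<\eta'\le1$. If $\eta=0$ or $\eta'=1$, then $\psi_k(\eta')<\psi_k(\eta)$ is clear from the intervals. Otherwise, with $\psi_k=\psi_k(\eta)$, we have $h_{\eta'}(\psi_k)=(\eta'-\eta)\cos\psi_k\cos d\psi_k$, which has sign $(-1)^k$ because $(k-\frac12)\pi<d\tau_k<d\psi_k\le k\pi$. Since $h_{\eta'}$ has sign $(-1)^{k-1}$ at $\tau_k$ and exactly one zero in $(\tau_k,\frac{k\pi}d)$, again $\psi_k(\eta')<\psi_k(\eta)$. So for $x<x'$, $r_k(Q_x)<r_k(Q_{x'})\le T_k<U_{k-1}\le r_{k-1}(Q_x)$ (the last three terms for $k\ge2$), which is $Q_x\preceq Q_{x'}$ with different roots.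

(b) **Step 3: the sign of $\theta Q_x$ at the roots of $v$.** Let $\psi=\frac{k\pi}d$, $1\le k\le D$. Then $\sin d\psi=0$, $\cos d\psi=(-1)^k$, and with primes for $\frac d{d\psi}$,
$$H=(-1)^k\mu\cos\psi,\qquad H'=(-1)^k\sin\psi\,(d\nu-\mu),\qquad\Delta'=8xy\sin\psi\cos\psi .$$
Since $4xy\cos^2\psi=1-\Delta$, $H\Delta'/\Delta=(-1)^k\sin\psi\cdot2\mu(\frac1\Delta-1)$. Differentiating $Q_x=H(2\cos\psi)^{-N}\Delta^{-1}$,
$$\theta Q_x(U_k)=\tfrac12\cot\psi\,(2\cos\psi)^{-N}\Delta^{-1}\big[H'+N\tan\psi\,H-H\Delta'/\Delta\big],$$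
and the bracket equals $(-1)^k\sin\psi\,[d\nu-\mu+N\mu-\frac{2\mu}\Delta+2\mu]=(-1)^k\sin\psi\,[d(\nu+\mu)-\frac{2\mu}\Delta]$. We claim that the last bracket is positive. Let $z=x-y\ge0$. If $z=0$, then $\mu=0$ and it is $d\nu>0$. If $z>0$: $\mu\le z\nu$, and $4xy=1-z^2$ gives $\Delta=\sin^2\psi+z^2\cos^2\psi\ge z\sin2\psi$. So $\frac{2\mu}\Delta\le\frac{2\nu}{\sin2\psi}$. Since $2\psi\in[\frac{2\pi}d,\pi-\frac\pi d]$, $\sin2\psi\ge\sin\frac\pi d>\frac2d$ (Jordan's inequality). Hence $\frac{2\mu}\Delta<d\nu$, and $\mu\ge0$ proves the claim. So $(-1)^k\theta Q_x(U_k)>0$.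

**Step 4: the roots of $R=(\theta+\beta)Q_x$.** By (a), $r_{k+1}(Q_x)<U_k\le r_k(Q_x)$, so $(-1)^kQ_x(U_k)\ge0$. Hence $(-1)^kR(U_k)>0$ for $1\le k\le D$. Further, $R$ has nonnegative coefficients, degree $D$, positive leading coefficient, and $R(0)=\beta Q_x(0)\ge0$. So $R$ has a root in each $(U_k,U_{k-1})$, $2\le k\le D$, and one in $(U_1,0]$, since $R(U_1)<0\le R(0)$. These are all $D$ roots. Thus $U_k<r_k(R)$ for all $k$ and $r_k(R)<U_{k-1}$ for $k\ge2$, which is $v\preceq R$. $\square$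

**The operators used with this family.** Fix $m\ge1$, an integer $e\ge d$ and a finite set $B\subset[0,\infty)$ with $0\in B$. On polynomials of degree $\le D$ let
$$\mathcal Lt^i=\tau(i)t^i,\quad\tau(i)=\frac{\prod_{\beta\in B}(i+\beta)}{(e-i)!\,(i+m+1)!},\qquad\mathcal L_\beta:\ \text{the same with the factor }i+\beta\text{ omitted}\ (\beta\in B).$$
By Lemma 3(i),(iii), $\mathcal L$ and all $\mathcal L_\beta$ map real-rooted polynomials of degree $\le D$ to real-rooted polynomials or $0$. Their multipliers are nonnegative, and positive for $i\ge1$, in particular for $i=D,D-1$ as $D\ge2$. So Lemma 4 applies to them.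

**Lemma 9.** For $x_1\in[\frac12,1]$, $\mathcal LQ_{x_1}$ has $D$ distinct real roots $\rho_1>\dots>\rho_D$. For all $k$: $(-1)^{k-1}\mathcal LQ_x(\rho_k)$ is $\ge0$ if $\frac12\le x\le x_1$ and $\le0$ if $x_1\le x\le1$; and $(-1)^{k-1}\mathcal L_\beta v(\rho_k)\ge0$ for $\beta\in B$.

*Proof.* First, the roots are distinct. Since $\frac1{(e-i)!}=\frac{\prod_{j=1}^D(e+j-i)}{(e+D-i)!}$, we have $\mathcal L=\prod_{j=1}^D(e+j-\theta)\circ\mathcal L'$, where $\mathcal L'$ is the same operator with $e+D$ in place of $e$. The polynomial $\mathcal L'Q_{x_1}$ is real-rooted of degree $D$. By the consequence of Lemma 3 the nonzero roots of $\mathcal LQ_{x_1}$ are real and simple. The root $0$ is simple because $\tau(0)=0<\tau(1)$ and $Q_{x_1}$ has positive coefficients.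

Next, the signs. By Lemmas 8(a) and 4, $\mathcal LQ_x\preceq\mathcal LQ_{x'}$ for $\frac12\le x<x'\le1$. By Lemma 8(b) and Lemma 4 applied to $\mathcal L_\beta$, $\mathcal L_\beta v\preceq\mathcal L_\beta(\theta+\beta)Q_{x_1}=\mathcal LQ_{x_1}$. Now use (5): its first half for $x<x_1$ and for $\mathcal L_\beta v$, its second half for $x>x_1$. For $x=x_1$ the value is $0$. $\square$

## 8. The pencil spanned by $P_m$ and $P_{m+1}$

To treat $P_m$ and $P_{m+1}$ together we bring them to a common denominator. Let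
$$S_0(x)=(n+1-x)(x+m+1)N_m(x),\qquad S_1(x)=(n+1)N_{m+1}(x),$$
both of degree at most $2m$. For $S\in\mathrm{span}_{\mathbb R}(S_0,S_1)$ and integers $e\ge d$ put
$$F_S^{(e)}=\sum_{i=0}^D\frac{V_i\,S(i)}{(e-i)!\,(i+m+1)!\prod_{k=1}^{m+1}(d+k-i)}\,t^i. \tag{10}$$
Since $(d-i)!\prod_{k=1}^{m+1}(d+k-i)=(n+1-i)!$, formula (6) gives $P_m=n!F_{S_0}^{(d)}$ and $P_{m+1}=n!F_{S_1}^{(d)}$. The freedom in $e$ will give simplicity of roots in Section 9.

**Proposition 10.** $F_S^{(e)}$ is real-rooted or $0$ for all $S$ in the span and all integers $e\ge d$.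

*Proof.* We may assume $S\ne0$. Up to a nonzero factor, $S=S_1-\lambda S_0$ with $\lambda\in\mathbb R$, or $S=S_0$.

**Step 1: the values of $S$ at the future poles.** Put $\pi_k=\prod_{j=1}^{m+1}(d+k+j)$. For $S=S_1-\lambda S_0$, Lemma 6(a),(b) for $m$ and $m+1$ give
$$S(-k)=(-1)^kk!(m+1-k)!\tbinom{d+2k-1}k\,[(n+1)-\lambda(n+1+k)]\quad(0\le k\le m-1), \tag{11}$$
$$S(d+k)=[(n+1)-\lambda(m+1-k)]\,\pi_k\big/\tbinom{d+2k}k\quad(1\le k\le m+1). \tag{12}$$
For $k=m+1$ in (12) note that $S_0(d+m+1)=0$. For $S=S_0$ the brackets are $n+1+k$ and $m+1-k$.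

**Step 2: partial fractions.** The aim is to write $F_S^{(e)}$ through the polynomials of Lemma 9. Let $B\supseteq\{0,\dots,m-1\}$ be a finite subset of $[0,\infty)$. As $\deg S\le2m<|B|+m+1$,
$$\frac{S(x)}{\prod_{\beta\in B}(x+\beta)\prod_{k=1}^{m+1}(d+k-x)}=\sum_{\beta\in B}\frac{\omega_\beta}{x+\beta}+\sum_{k=1}^{m+1}\frac{\kappa_k}{d+k-x}.$$
Multiply by $\prod_B(x+\beta)$, put $x=i$, multiply by $\frac{V_it^i}{(e-i)!(i+m+1)!}$ and sum over $i$. The first sum becomes $\sum\omega_\beta\mathcal L_\beta v$, and the second becomes $\sum_k\kappa_k\mathcal L\big(\sum_i\frac{V_it^i}{d+k-i}\big)$. By Lemma 7 and $Q_x=Q_{1-x}$,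
$$F_S^{(e)}=\sum_{\beta\in B}\omega_\beta\,\mathcal L_\beta v+2\int_{1/2}^1\Gamma(x(1-x))\,\mathcal LQ_x\,dx,\qquad\Gamma(u)=\sum_{k=1}^{m+1}\kappa_k\tbinom{d+2k}ku^k. \tag{13}$$
Here $\omega_\beta=S(-\beta)\big/\big(\prod_{\beta'\ne\beta}(\beta'-\beta)\prod_k(d+k+\beta)\big)$ has the sign of $(-1)^{\mathrm{rank}(\beta)}S(-\beta)$, where $\mathrm{rank}(\beta)=\#\{\beta'\in B:\beta'<\beta\}$. Similarly $\kappa_k=S(d+k)\big/\big(\prod_B(d+k+\beta)\prod_{j\ne k}(j-k)\big)$ with $1\le j\le m+1$, and $\prod_{j\ne k}(j-k)=(-1)^{k-1}(k-1)!(m+1-k)!$. So by (12) the coefficient of $u^k$ in $\Gamma$ is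
$$\frac{(-1)^{k-1}}{m!}\binom m{k-1}\,[(n+1)-\lambda(m+1-k)]\,\frac{\pi_k}{\prod_{\beta\in B}(d+k+\beta)} .$$
The plan is now clear: by Lemma 9 and Lemma 1 it suffices to control the signs of the $\omega_\beta$ and of $\Gamma$ on $(0,\frac14]$.

**Step 3: a workable form of $\Gamma$.** Let $\mathcal X=d+u\frac d{du}$, so $\mathcal Xu^k=(d+k)u^k$. For $\beta\ge0$ and polynomials $\varphi$ vanishing at $0$, $(\mathcal X+\beta)^{-1}\varphi(u)=\int_0^1\xi^{d+\beta-1}\varphi(\xi u)\,d\xi$, which preserves nonnegativity on $(0,\frac14]$. All these operators commute. Put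
$$\gamma_1=u(1-u)^m,\qquad\gamma_2=u^2(1-u)^{m-1},\qquad\sigma=\frac u{1-u},$$
so $\gamma_2=\sigma\gamma_1$ and $\sigma\in(0,\frac13]$ for $u\in(0,\frac14]$. Then
$$\mathcal X\gamma_1=(d+1)\gamma_1-m\gamma_2=\gamma_1(d+1-m\sigma),\qquad\mathcal X\gamma_2=\gamma_2(d+2-(m-1)\sigma).$$
We have $\sum_k(-1)^{k-1}\binom m{k-1}u^k=\gamma_1$. Since $(m+1-k)\binom m{k-1}=m\binom{m-1}{k-1}$, we also have $\sum_k(-1)^{k-1}\binom m{k-1}(m+1-k)u^k=mu(1-u)^{m-1}=m(\gamma_1+\gamma_2)$. So
$$\sum_k(-1)^{k-1}\tbinom m{k-1}[(n+1)-\lambda(m+1-k)]u^k=(n+1)\gamma_1-\lambda m(\gamma_1+\gamma_2)=\lambda\mathcal X\gamma_1+(1-\lambda)(n+1)\gamma_1,$$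
because $\lambda(d+1)+(1-\lambda)(n+1)=(n+1)-\lambda m$. For $B=\{0,\dots,m-1\}$ we have $\frac{\pi_k}{\prod_B(d+k+\beta)}=\frac{(d+k+m)(d+k+m+1)}{d+k}$, hence
$$m!\,\Gamma=(\mathcal X+m)(\mathcal X+m+1)\big[\lambda\gamma_1+(1-\lambda)(n+1)\mathcal X^{-1}\gamma_1\big]. \tag{14}$$
Adjoining a further $\beta$ to $B$ inserts a factor $(\mathcal X+\beta)^{-1}$.

**Step 4: positivity on $(0,\frac14]$.** As $n=m+d$ and $\sigma\le\frac13$,
$$(\mathcal X+m+1)\gamma_1=\gamma_1(n+2-m\sigma)>0,\qquad(\mathcal X+m+1)\gamma_2=\gamma_2(n+3-(m-1)\sigma)>0.$$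
Applying $\mathcal X+m$ to $(\mathcal X+m+1)\gamma_1=(n+2)\gamma_1-m\gamma_2$ gives
$$G_1:=(\mathcal X+m)(\mathcal X+m+1)\gamma_1=\gamma_1\,q(\sigma),\qquad q(\sigma)=(n+1)(n+2)-2m(n+2)\sigma+m(m-1)\sigma^2 .$$
On $(0,\frac13]$, $q(\sigma)\ge(n+2)(n+1-\frac23m)>0$ and $q'(\sigma)=-2m(n+2)+2m(m-1)\sigma<0$.

**Case 1: $\lambda\le\frac{n+1}{n+m}$, or $S=S_0$.** Here everything is nonnegative at once. Take $B=\{0,\dots,m-1\}$; the rank of $k$ is $k$. The brackets in (11) are $\ge0$ (for $\lambda\ge0$ the smallest is the one at $k=m-1$, namely $(n+1)-\lambda(n+m)$), so all $\omega_k\ge0$. Also $\Gamma\ge0$ on $(0,\frac14]$. For $0\le\lambda\le\frac{n+1}{n+m}\le1$, (14) gives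
$$m!\,\Gamma=\lambda G_1+(1-\lambda)(n+1)(1+m\mathcal X^{-1})(\mathcal X+m+1)\gamma_1\ge0 .$$
For $\lambda<0$, respectively $S=S_0$, $m!\,\Gamma=(1+m\mathcal X^{-1})(\mathcal X+m+1)\varphi\ge0$ with $\varphi=(n+1)\gamma_1+|\lambda|m(\gamma_1+\gamma_2)$, respectively $\varphi=m(\gamma_1+\gamma_2)$. By (13) and Lemma 9 with $x_1=1$, $(-1)^{k-1}F_S^{(e)}(\rho_k)\ge0$ for all $k$. Lemma 1 with $\epsilon=1$ applies.

**Case 2: $\frac{n+1}{n+m}<\lambda<1$.** Then $m\ge2$. The bracket $(n+1)-\lambda(n+1+k)$ is decreasing in $k$, positive at $k=0$ and negative at $k=m-1$. So with $B=\{0,\dots,m-1\}$ the signs of the $\omega_k$ would change. We repair this with one extra element of $B$, which shifts the later ranks by one. Let $0\le k_0\le m-2$ be such that the bracket is $\ge0$ for $k\le k_0$ and $<0$ for $k_0<k\le m-1$. By Lemma 6(a) for $m+1$, $N_{m+1}$ has signs $(-1)^{k_0}$ and $(-1)^{k_0+1}$ at $-k_0$ and $-(k_0+1)$. Let $-\beta$ be a zero strictly in between. By Lemma 6(c),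
$$(m+1-\beta)N_m(-\beta)=-\binom{n+\beta}m(-\beta)(1-\beta)\cdots(m-1-\beta).$$
Exactly $k_0+1$ of the factors $j-\beta$ ($0\le j\le m-1$) are negative, the others are positive, and $\binom{n+\beta}m>0$. So the right side has sign $(-1)^{k_0}$, and so has $N_m(-\beta)$. Since $S_1(-\beta)=0$, $S(-\beta)=-\lambda(n+1+\beta)(m+1-\beta)N_m(-\beta)$ has sign $(-1)^{k_0+1}$. Take $B=\{0,\dots,m-1\}\cup\{\beta\}$. The ranks are $k$ for $k\le k_0$, $k_0+1$ for $\beta$, and $k+1$ for $k_0<k\le m-1$. With (11), all $\omega$ are $\ge0$. Since $(\mathcal X+m)(\mathcal X+\beta)^{-1}=1+(m-\beta)(\mathcal X+\beta)^{-1}$ and $m-\beta>0$,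
$$m!\,\Gamma=\big(1+(m-\beta)(\mathcal X+\beta)^{-1}\big)\big[\lambda(\mathcal X+m+1)\gamma_1+(1-\lambda)(n+1)\mathcal X^{-1}(\mathcal X+m+1)\gamma_1\big]\ge0$$
on $(0,\frac14]$. Conclude as in Case 1.

**Case 3: $\lambda\ge1$.** Here $\Gamma$ may change sign, and we adapt the reference polynomial $Q_{x_1}$ to the place where it does. Take $B=\{0,\dots,m-1\}$. The brackets in (11) are $\le0$, so all $\omega_k\le0$. From $\mathcal X\gamma_1=(d+1)\gamma_1-m\gamma_2$ we get $(d+1)\mathcal X^{-1}\gamma_1=\gamma_1+m\mathcal X^{-1}\gamma_2$. So (14) gives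
$$\frac{m!\,\Gamma}{G_1}=\lambda-(\lambda-1)\frac{n+1}{d+1}\Big(1+m\frac{G_2}{G_1}\Big),$$
$$G_2=(\mathcal X+m)(\mathcal X+m+1)\mathcal X^{-1}\gamma_2=\big(\mathcal X+2m+1+m(m+1)\mathcal X^{-1}\big)\gamma_2 .$$
Using $\mathcal X^{-1}\gamma_2=\int_0^1\xi^{d+1}u^2(1-\xi u)^{m-1}d\xi$,
$$\frac{G_2}{G_1}=\frac1{q(\sigma)}\Big[\sigma\big(d+2m+3-(m-1)\sigma\big)+m(m+1)\int_0^1\xi^{d+1}\frac u{1-u}\Big(\frac{1-\xi u}{1-u}\Big)^{m-1}d\xi\Big].$$
On $(0,\frac14]$ both terms in the bracket are positive and increasing in $u$. The first has $\sigma$-derivative $d+2m+3-2(m-1)\sigma>0$. In the second, $\frac{1-\xi u}{1-u}$ has derivative $\frac{1-\xi}{(1-u)^2}\ge0$. By Step 4, $1/q(\sigma)$ is positive and increasing. Hence $\Gamma/G_1$ is nonincreasing in $u$. As $u=x(1-x)$ decreases on $[\frac12,1]$ and $G_1>0$ on $(0,\frac14]$, there is $x_1\in[\frac12,1]$ with $\Gamma(x(1-x))\le0$ for $\frac12\le x<x_1$ and $\ge0$ for $x_1<x<1$. Use Lemma 9 with this $x_1$. For $x<x_1$ we have $\Gamma\le0$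 and $(-1)^{k-1}\mathcal LQ_x(\rho_k)\ge0$. For $x>x_1$ both signs are reversed. And $\omega_k\le0$ while $(-1)^{k-1}\mathcal L_\beta v(\rho_k)\ge0$. So every term of (13) contributes $\le0$ to $(-1)^{k-1}F_S^{(e)}(\rho_k)$. Apply Lemma 1 with $\epsilon=-1$. $\square$

## 9. From the pencil to Theorem A

**Step 1: asymptotics of the coefficients, for any $d\ge3$.** This step finds the limit of $P_m$ after scaling. Let $1\le i\le D$; then $d-i-2\ge0$. The $h$-th summand of $a_i(m)$ is asymptotic to $\frac{i\,h^{d-i-2}}{(d-i)!}$ as $h\to\infty$, so $a_i(m)\sim\frac{i\,m^{d-i-1}}{(d-i)!\,(d-i-1)}$. With $\binom ni\sim\frac{m^i}{i!}$,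
$$m^{-(d-1)}[t^i]P_m\to\frac{V_i\,i}{i!\,(d-i)!\,(d-i-1)}=\frac1{(i-1)!\,i!\,(d-1-2i)!\,(d-i)(d-1-i)}\quad(1\le i\le D), \tag{15}$$
and $m^{-(d-1)}[t^0]P_m\to0$. By Proposition 5, $[t^j]P_{U_{1,d'}}=\binom{d'-1-j}j\frac{(d'+1)!}{(d'+1-j)!\,(j+1)!}$. For $d'=d-2$, $j=i-1$ this is
$$\frac{(d-2-i)!}{(i-1)!\,(d-1-2i)!}\cdot\frac{(d-1)!}{(d-i)!\,i!},$$
that is, $(d-1)!$ times (15). Hence, coefficientwise,
$$m^{-(d-1)}P_m(t)\longrightarrow\frac{t\,P_{U_{1,d-2}}(t)}{(d-1)!}. \tag{16}$$

**Step 2: the case $D=1$, that is $d=3,4$.** Here $P_m=1+c_1(m)t$, where $c_1$ is strictly increasing and tends to $\infty$ by (15). So $r_{1,m,d}=-1/c_1(m)$ is negative and simple, and it increases strictly to $0$.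

**Step 3: for $d\ge5$, every nonzero real combination of $P_m,P_{m+1}$ is real-rooted, and its nonzero roots are simple.** Since $\frac1{(d-i)!}=\frac{\prod_{j=1}^D(d+j-i)}{(d+D-i)!}$, we have $F_S^{(d)}=\prod_{j=1}^D(d+j-\theta)F_S^{(d+D)}$. Apply Proposition 10 with $e=d+D$, then Lemma 3(ii) and its consequence. In particular $P_m$ is real-rooted with simple roots, and these are negative since its coefficients are positive.

**Step 4: strict interlacing.** By Lemma 2, $P_m\preceq P_{m+1}$ or $P_{m+1}\preceq P_m$. The two are not proportional, since both have constant term $1$ and $c_1(m)<c_1(m+1)$. They also have no common root. Suppose $P_m=(t-t_0)b$ and $P_{m+1}=(t-t_0)a$ with polynomials $a,b$. Then $t_0\ne0$, and $b(t_0)\ne0$ by simplicity. So $P_{m+1}-\frac{a(t_0)}{b(t_0)}P_m$ is a nonzero combination with the multiple nonzero root $t_0$, which contradicts Step 3. In the chain (4) adjacent entries are roots of different polynomials, so all its inequalities are strict.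

**Step 5: the direction.** As $P_m=\prod_k(1+t/|r_{k,m,d}|)$,
$$\sum_k\frac1{|r_{k,m,d}|}=c_1(m)<c_1(m+1)=\sum_k\frac1{|r_{k,m+1,d}|}.$$
If $P_{m+1}\preceq P_m$ held, then $r_{k,m+1,d}\le r_{k,m,d}<0$ for all $k$ would give the opposite weak inequality. So $P_m\preceq P_{m+1}$ strictly: $r_{k,m,d}<r_{k,m+1,d}$ for all $k$, and $r_{k,m+1,d}<r_{k-1,m,d}$ for $k\ge2$.

**Step 6: the limits for $d\ge5$.** The limit in (16) has degree $1+\lfloor(d-3)/2\rfloor=D=\deg P_m$. Since $d-2\ge3$, the part already proved, applied to $d-2$ and $m=1$, shows that its roots are $0>r_{1,1,d-2}>\dots>r_{D-1,1,d-2}$. By continuity of roots the ordered roots converge: $r_{1,m,d}\to0$ and $r_{k,m,d}\to r_{k-1,1,d-2}$ for $2\le k\le D$. This proves Theorem A, and with it Conjecture 4.5. $\blacksquare$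

## 10. Comparison of ranks $d-2$ and $d$: proof of Theorem B

**Part (iv).** We zoom in at the scale of the largest root. Put $t=\zeta m^{-(d-1)}$. By (15), whose value at $i=1$ is $\frac1{(d-3)!\,(d-1)(d-2)}=\frac1{(d-1)!}$, $P_m(t)\to1+\zeta/(d-1)!$ locally uniformly in $\zeta$; the terms with $i\ge2$ tend to $0$. By Hurwitz's theorem, for large $m$ there is a unique root with $\zeta$ near $-(d-1)!$, and it satisfies $\zeta\to-(d-1)!$. Its $t$-value tends to $0$, while $r_{k,m,d}$ for $k\ge2$ tends to a negative number. So it is $r_{1,m,d}$.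

**Part (i).** There is nothing to prove if $D=1$, so let $D\ge2$. The first inequality follows from monotonicity in $m$. The second, and its sharpness, hold because the sequence increases strictly to its limit $r_{k-1,1,d-2}$. It remains to show
$$r_{k,1,d-2}<r_{k,1,d}\qquad(1\le k\le D-1). \tag{17}$$

**Step 1: both polynomials from one operator.** Let $V^{(d)}=\sum_i\binom{d-1-i}it^i$, which by (7) has the roots $-\frac1{4\cos^2(k\pi/d)}$, $1\le k\le D$, and let $\mathcal Tt^i=\frac{t^i}{(i+1)!\,(d+1-i)!}$ on degree $\le D$. The formula for $m=1$ gives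
$$P_{U_{1,d}}=(d+1)!\,\mathcal TV^{(d)},\qquad P_{U_{1,d-2}}=(d-1)!\,(d-\theta)(d+1-\theta)\,\mathcal TV^{(d-2)},$$
the latter since $\frac{(d-i)(d+1-i)}{(d+1-i)!}=\frac1{(d-1-i)!}$. By Lemma 3(iii), $\mathcal T$ preserves real-rootedness.

**Step 2: $\mathcal T$ preserves root order.** Claim: if $f,g$ have degree $D$, positive leading coefficients, only real roots, and $r_k(f)\le r_k(g)$ for all $k$, then $r_k(\mathcal Tf)\le r_k(\mathcal Tg)$ for all $k$. Replace $r_1(f)$ by $r_1(g)$, then $r_2(f)$ by $r_2(g)$, and so on. After rescaling we may assume $f=(t-a)h$, $g=(t-b)h$ with $a<b$ (for $a=b$ nothing changes). All combinations of $f,g$ are real-rooted or $0$, so by Lemma 2 they interlace, and comparing sums of roots gives $f\preceq g$. Lemma 4 gives $\mathcal Tf\preceq\mathcal Tg$, and in particular the claim.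

**Step 3: comparison of $\mathcal TV^{(d-2)}$ with $\mathcal TV^{(d)}$.** The degrees differ by one, so we add a far root. Apply Step 2 to $f_\varepsilon=(1+\varepsilon t)V^{(d-2)}$ and $g=V^{(d)}$ with small $\varepsilon>0$. For $k\le D-1$, $-\frac1{4\cos^2(k\pi/(d-2))}<-\frac1{4\cos^2(k\pi/d)}$, and $-1/\varepsilon<r_D(g)$. As $\varepsilon\to0$, one root of $\mathcal Tf_\varepsilon$ tends to $-\infty$ and the others converge to those of $\mathcal TV^{(d-2)}$. So $r_k(\mathcal TV^{(d-2)})\le r_k(P_{U_{1,d}})$ for $k\le D-1$.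

**Step 4: strictness.** The roots of $\mathcal TV^{(d-2)}$ are negative, since its coefficients are positive. They are simple: write $\mathcal T=\prod_{j=1}^D(d+1+j-\theta)\circ\mathcal T'$, where $\mathcal T'$ has $d+1+D$ in place of $d+1$, and use the consequence of Lemma 3. By Lemma 3(ii), $d+1-\theta$ and then $d-\theta$ move every root strictly to the left. So $r_k(P_{U_{1,d-2}})<r_k(\mathcal TV^{(d-2)})\le r_k(P_{U_{1,d}})$, which is (17).

For $d=5$ this reads $r_{1,1,3}=-\frac12<r_{1,1,5}\approx-0.119$.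

**Part (ii).** Let $m<M$. By Theorem A, $r_{k,m,d}<r_{k,M,d}$. For $k\ge2$, part (i) gives $r_{k,M,d}<r_{k-1,1,d-2}<r_{k-1,1,d}\le r_{k-1,m,d}$.

**Part (iii).** For two polynomials use (ii), which gives $P_m\preceq P_M$ for $m<M$, and Lemma 2. For nonnegative combinations we need one polynomial that all $P_m$ interlace at once. Let $W=tP_{U_{1,d-2}}$, with $D$ simple roots $\rho_1=0$ and $\rho_k=r_{k-1,1,d-2}$ ($2\le k\le D$). By (i) and the negativity of the roots, $r_{1,m,d}<\rho_1$, and for $k\ge2$ we have $r_{k,m,d}<\rho_k<r_{k-1,1,d}\le r_{k-1,m,d}$. So $P_m\preceq W$ for every $m$, and $(-1)^{k-1}P_m(\rho_k)\ge0$ by the sign rule (5). The same inequalities hold for every finite nonnegative combination of the $P_m$, and Lemma 1 applies. $\blacksquare$
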